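# Two low sets that form a minimal pair in the $K$-degrees

## 1. A set whose elements spell out a sequence

Throughout, $K$ is prefix-free Kolmogorov complexity, sets $X\subseteq\mathbb N$ are identified with infinite binary sequences, and $X\upharpoonright n$ is the string of the first $n$ bits of $X$. For a string $\sigma$ let $m(\sigma)$ be the number with binary expansion $1\sigma$, so $2^{|\sigma|}\le m(\sigma)<2^{|\sigma|+1}$. For a set $R$ put
$$A_R=\{m(R\upharpoonright L):L\in\mathbb N\},\qquad n_L=m(R\upharpoonright L).$$
Thus $n_0<n_1<n_2<\cdots$ are the elements of $A_R$, one in each interval $[2^L,2^{L+1})$.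

For example, if $R$ begins $1011$, then the first elements are $1$ (binary $1$), $3$ (binary $11$), $6$ (binary $110$), $13$ (binary $1101$), $27$ (binary $11011$). Each element is obtained from the next by deleting its last binary digit. So whoever knows the number $13$ also knows that $A_R\cap[0,13)=\{1,3,6\}$. In general $A_R\cap[0,n_L)=\{m(R\upharpoonright i):i<L\}$ can be computed from the number $n_L$ alone, and so there is a constant $d_2$ with
$$K(A_R\upharpoonright n_L)\le K(n_L)+d_2\quad\text{for all }L. \tag{1}$$
At the special lengths $n_L$ the set $A_R$ is as easy to describe as its length. This happens because the length itself is hard to describe: it contains $R\upharpoonright L$.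

At other lengths this fails if $R$ is complicated. Let $R$ be Martin-Löf random, so $K(R\upharpoonright L)\ge L-O(1)$. From $A_R\upharpoonright 2^{L+1}$ we can read off its largest element, which is $m(R\upharpoonright L)$. Hence $K(A_R\upharpoonright 2^{L+1})\ge K(R\upharpoonright L)-O(1)\ge L-O(1)$, whereas $K(2^{L+1})\le 2\log (L+2)+O(1)$. If, on the other hand, $R$ is computable, then $A_R$ is computable and $K(A_R\upharpoonright n)\le K(n)+O(1)$ for all $n$.

What is $A_R$ for? Suppose the initial segments of a set $C$ are never more complex, up to a constant, than those of $A_R$. At each length $n_L$, inequality (1) then forces $K(C\upharpoonright n_L)\le K(n_L)+O(1)$, and only boundedly many strings of length $n_L$ are that simple. So such a $C$ is a path through a tree with boundedly many nodes at infinitely many levels. We shall use this strong restriction to build a minimal pair.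

## 2. Gaps, $K$-degrees and the settling clock

**Definition (gap, $K$-reducibility).** Write $\operatorname{gap}_X(n)=K(X\upharpoonright n)-K(n)$. Since $n$ can be computed from $X\upharpoonright n$, always $\operatorname{gap}_X(n)\ge -O(1)$. We write $X\le_K Y$ if there is $c$ with $K(X\upharpoonright n)\le K(Y\upharpoonright n)+c$ for all $n$, equivalently $\operatorname{gap}_X\le\operatorname{gap}_Y+c$. This is a preorder, and its equivalence classes are the $K$-degrees.

**Definition ($K$-trivial).** $X$ is $K$-trivial if $\operatorname{gap}_X$ is bounded, that is, $K(X\upharpoonright n)\le K(n)+O(1)$. Every computable set is $K$-trivial. The $K$-trivial sets form exactly the least $K$-degree $\mathbf 0$, the degree of the computable sets. For random $R$, Section 1 showed $\operatorname{gap}_{A_R}(2^{L+1})\ge L-2\log(L+2)-O(1)$, so $A_R$ is not $K$-trivial.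

**Definition (minimal pair).** Two nonzero $K$-degrees $\mathbf a,\mathbf b$ form a minimal pair if every $K$-degree $\mathbf c\le\mathbf a,\mathbf b$ is $\mathbf 0$. Two sets form a minimal pair in the $K$-degrees if their $K$-degrees do. In terms of sets: $A$ and $B$ are not $K$-trivial, and every $C$ with $C\le_KA$ and $C\le_KB$ is $K$-trivial.

Minimal pairs exist in the $K$-degrees. There are none among the $K$-degrees of c.e. sets (or of c.e. reals), while some $\Sigma^0_2$ set has a nonzero $K$-degree that forms a minimal pair with every nonzero c.e. $K$-degree. Question 9 of "Algorithmic Randomness and Measures of Complexity" (https://api.newton.ac.uk/website/v0/events/preprints/NI12073) asks what happens at the level in between: *is there a pair of $\Delta^0_2$ sets which form a minimal pair in the $K$-degrees?* We prove that there is, and that both sets can be taken low, where $X$ is low if $X'\equiv_T\emptyset'$. A low set is $\Delta^0_2$, since $X\le_TX'$.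

**Definition (clock).** Fix a computable enumeration $(\emptyset'_s)$ of $\emptyset'$ with $\emptyset'_0=\emptyset$. Let $W(k)$ be the least $s$ with $\emptyset'_s\upharpoonright k=\emptyset'\upharpoonright k$, and let $F(n)=\max\{k:W(k)\le n\}$.

The function $W$ is nondecreasing and $\emptyset'$-computable, with $W(0)=0$. It is unbounded, since a bound $s$ would give $\emptyset'=\emptyset'_s$, which would be computable. Hence $F$ is well defined, nondecreasing, unbounded and $\Delta^0_2$. Two consequences of the definition will be used:
$$W(F(n))\le n<W(F(n)+1),\qquad\text{and}\qquad y<W(k)\ \Longrightarrow\ F(y)<k. \tag{2}$$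
For the second: if $F(y)\ge k$, then $W(k)\le W(F(y))\le y$. As a toy example, suppose that among $0,\dots,4$ only $1,3,4$ ever enter, at stages $7$, $4$ and $30$. Then $W(0)=W(1)=0$, $W(2)=W(3)=W(4)=7$, $W(5)=30$, so $F(n)=1$ for $n<7$ and $F(n)=4$ for $7\le n<30$.

Write "random" for Martin-Löf random. The results are as follows.

**Theorem 1.** Let $R$ be a low random set. Then $A_R$ is low and not $K$-trivial. If $C\le_KA_R$ and, for some computable nondecreasing $\rho$, $K(C\upharpoonright n)\le K(n)+\rho(F(n))+O(1)$ for all $n$, then $C$ is $K$-trivial.

**Theorem 2.** There are a low ($\Delta^0_2$, 1-generic) set $B$, not $K$-trivial, and a computable nondecreasing $\rho$ with $K(B\upharpoonright n)\le K(n)+\rho(F(n))+O(1)$ for all $n$.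

**Corollary 3.** Low random sets exist, and for every low random $R$ the low sets $A_R$ and $B$ form a minimal pair in the $K$-degrees. So the answer to the question is yes. The single set $B$ works for all low random $R$ simultaneously. More generally, each $A_R$ with $R$ low random forms a minimal pair with every non-$K$-trivial set $X$ that satisfies $K(X\upharpoonright n)\le K(n)+\rho(F(n))+O(1)$ for some computable nondecreasing $\rho$.

The first sentence of Theorem 1 is already within reach. We have $A_R\equiv_TR$: a number $n\ge1$ whose binary expansion has $L+1$ digits is in $A_R$ iff $n=m(R\upharpoonright L)$, and conversely the unique element of $A_R$ in $[2^L,2^{L+1})$ gives $R\upharpoonright L$. So $A_R$ is low when $R$ is. That it is not $K$-trivial was shown above.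

## 3. Coding, counting and relative randomness

Fix a universal oracle prefix-free machine $U$. Let $K^X$ be prefix-free complexity relative to $X$, $K=K^\emptyset$, and let $K^X_s$ be the usual approximations from above, with value $\infty$ before a description is seen and $2^{-\infty}=0$. A computation $U^\eta(q)$ with a string $\eta$ as oracle counts as defined only if it halts and asks only about bits in $\eta$. Let $\langle j,u\rangle$ be a computable pairing function with $\langle j,u\rangle\ge\max(j,u)$, and let $\mu$ be the uniform measure on Cantor space. We use the following textbook and published facts.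

1. **Coding.** $K(f(x))\le K(x)+O(1)$ for partial computable $f$, and $K(x,y)\le K(x)+K(y)+O(1)$. Also $K(n)\le2\log(n+2)+O(1)$, and $K(\sigma)\le 2|\sigma|+c_0$ for some $c_0$. All this relativizes, and $K^X\le K^{X'}+O(1)$ when $X'\le_TX$ (here $X'$ is any set).
2. **KC (Kraft–Chaitin).** If the weights $w(x)\ge0$ are uniformly left-c.e. in $X$ and $\sum_xw(x)<\infty$, then $K^X(x)\le-\log w(x)+O(1)$.
3. **Counting theorem (Chaitin).** There is $d_4$ with $|\{\sigma\in2^n:K(\sigma)\le K(n)+j\}|\le2^{j+d_4}$ for all $n,j$.
4. **Tests.** There is a universal oracle test $(G_i^X)$: the sets $G_i^X$ are uniformly $\Sigma^0_1(X)$ with $\mu(G_i^X)\le2^{-i}$ for all $X$, and $Y$ is $X$-random iff $Y\notin G_i^X$ for some $i$. By Levin–Schnorr, $R$ is random iff $K(R\upharpoonright L)\ge L-O(1)$.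
5. **van Lambalgen's theorem, relativized.** $X\oplus Y$ is $Z$-random iff $X$ is $Z$-random and $Y$ is $(Z\oplus X)$-random.
6. **Halting probability (Chaitin, relativized).** For every $R$, the number $\Omega^R=\sum_{U^R(q)\downarrow}2^{-|q|}$ is $R$-random, is left-c.e. in $R$, and satisfies $R\oplus\Omega^R\equiv_TR'$.
7. **HNS** (Hirschfeldt–Nies–Stephan, *Using random sets as oracles*, J. London Math. Soc. 2007). If $C\le_TY$ and $Y$ is $C$-random, then $C$ is $K$-trivial.
8. **Low basis theorem (Jockusch–Soare).** Every nonempty $\Pi^0_1$ class in Cantor space has a low member. The complement of $G^\emptyset_1$ is a nonempty $\Pi^0_1$ class of random sets, so low random sets exist.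
9. **1-genericity (Jockusch).** $B$ is 1-generic if for every c.e. set $S$ of strings some prefix of $B$ either lies in $S$ or has no extension in $S$. A 1-generic $B$ satisfies $B'\equiv_TB\oplus\emptyset'$. (A computable $B$ is not 1-generic: let $S$ be the set of strings that are not prefixes of $B$.)

One more fact is used three times, so we prove it once.

**Lemma 4.** If a tree $T\subseteq2^{<\omega}$ is $X$-computable and has finitely many infinite paths, then each path is $X$-computable.

*Proof.* Let $P$ be a path and choose a prefix $\sigma$ of $P$ that no other path extends. To compute $P\upharpoonright n$ for $n\ge|\sigma|$, search for $m\ge n$ such that all $\tau\in T$ of length $m$ extending $\sigma$ agree on their first $n$ bits. The common value is $P\upharpoonright n$, since $P\upharpoonright m$ is one of these $\tau$. Such an $m$ exists: otherwise, for every $m\ge n$ some $\tau\in T$ of length $m$ extends $\sigma$ with $\tau\upharpoonright n\ne P\upharpoonright n$. By König's lemma there would be a path of $T$ through $\sigma$ with first $n$ bits different from $P\upharpoonright n$, contrary to the choice of $\sigma$.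 $\square$

## 4. Padding with zeros, and the set $B$

There is a case in which a minimal pair would be immediate. If $A,B$ are not $K$-trivial and for some $c$ at every $n$ one of $\operatorname{gap}_A(n),\operatorname{gap}_B(n)$ is at most $c$, then every $C$ below both has bounded gap, so $C$ is $K$-trivial. The natural way to aim at this is finite extension with padding. Build $A=\bigcup_k\alpha_k$ and $B=\bigcup_k\beta_k$ in alternation; while one of them is extended to raise its gap, the other receives zeros only. While $A$ continues a finite string $\alpha$ by zeros, $A\upharpoonright n$ is computed from $n$ and $\alpha$, so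
$$\operatorname{gap}_A(n)\le K(\alpha)+O(1).$$
The same holds for $B$. The trouble is the term $K(\alpha)$. To make $A$ not $K$-trivial, we need prefixes $\alpha$ with $\operatorname{gap}_A(|\alpha|)>k$ for every $k$, and then $K(\alpha)>k$. The padding gives only $\min(\operatorname{gap}_A,\operatorname{gap}_B)(n)\le h(n)$ with an unbounded error $h$, however slowly $h$ grows. An unbounded error alone does not force $K$-triviality. Theorem 2 provides a set that shows this: there the error is $\rho(F(n))$, which the zero runs make very slow, and yet the set is not $K$-trivial. We now build it. It will be one half of our pair.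

**Proof of Theorem 2.**

**Step 1: the construction.** The aim is to alternate a long run of zeros, a genericity action, and an action that raises the gap. Let $(S_k)$ be an effective list of the c.e. sets of strings. Put $\beta_0=\lambda$, the empty string. Given $\beta_k$:

- Let $\delta_k=\beta_k0^{W(k)}$.
- If some string in $S_k$ extends $\delta_k$, let $\tau_k$ be the first such string enumerated; otherwise let $\tau_k=\delta_k$.
- Let $n=|\tau_k|+k+d_4+1$. There are $2^{k+d_4+1}$ strings of length $n$ extending $\tau_k$, and by the counting theorem at most $2^{k+d_4}$ strings $\sigma$ of length $n$ have $K(\sigma)\le K(n)+k$. Let $y_k$ be the least string of length $k+d_4+1$ with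
$$K(\tau_ky_k)>K(|\tau_ky_k|)+k, \tag{3}$$
and put $\beta_{k+1}=\tau_ky_k$.

Let $B=\bigcup_k\beta_k$. This is an infinite sequence, because each $y_k$ is nonempty. The oracle $\emptyset'$ computes $W$ and $K$ and decides whether $S_k$ has an element extending $\delta_k$, so $B\le_T\emptyset'$.

**Step 2: $B$ is not $K$-trivial, and $B$ is low.** By (3), $\operatorname{gap}_B(|\beta_{k+1}|)>k$ for every $k$. For each $k$ the prefix $\tau_k$ of $B$ lies in $S_k$ or has no extension in $S_k$, so $B$ is 1-generic. Hence $B'\equiv_TB\oplus\emptyset'\equiv_T\emptyset'$. The genericity action serves only to make $B$ low.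

**Step 3: the strings $\beta_k$ are cheap.** We want a bound for $K(\beta_k)$ in terms of $k$ alone, although $|\beta_k|$ is huge. If $W(k)\ne0$, then at stage $W(k)-1$ the approximation to $\emptyset'\upharpoonright k$ is still wrong, so some $e<k$ enters $\emptyset'$ exactly at stage $W(k)$. Thus the pair $(k,W(k))$ can be computed from $k$, a bit telling whether $W(k)=0$, and such an $e<k$, so $K(k,W(k))\le4\log(k+2)+O(1)$. From $\beta_k$, $(k,W(k))$, one bit telling which case occurred for $\tau_k$, and $y_k$, we compute $\beta_{k+1}$: form $\delta_k$; if the bit says so, enumerate $S_k$ until an extension of $\delta_k$ appears; then append $y_k$. Moreover $K(y_k)\le2(k+d_4+1)+c_0$. So there is $a$, independent of $k$, with $K(\beta_{k+1})\le K(\beta_k)+a(k+1)$. Summing,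
$$K(\beta_k)\le K(\lambda)+a\sum_{i<k}(i+1)\le b(k+1)^2,\qquad b=K(\lambda)+a.$$

**Step 4: the gap of $B$ is bounded by the clock.** Let $x\in\mathbb N$ and $k=F(x)+1$. By (2), $x<W(k)$, and $B$ extends $\beta_k0^{W(k)}$. So $B\upharpoonright x$ consists of the first $x$ bits of $\beta_k0^{W(k)}$ and is computed from $x$ and $\beta_k$. Therefore
$$K(B\upharpoonright x)\le K(x)+K(\beta_k)+O(1)\le K(x)+b(F(x)+2)^2+O(1).$$
The function $\rho(t)=b(t+2)^2$ is as required. $\square$

## 5. The lower cone of $A_R$, first with $K$ itself

It remains to prove the gap statement in Theorem 1: below $A_R$, an error of the form $\rho(F(n))$ *does* force $K$-triviality. From here on $R$ is a fixed low random set, $A=A_R$, and $C\le_KA$, say $K(C\upharpoonright n)\le K(A\upharpoonright n)+c$ for all $n$. With $e=c+d_2$, (1) gives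
$$K(C\upharpoonright n_L)\le K(n_L)+e\quad\text{for all }L. \tag{4}$$

**Lemma 5.** $C\le_T\emptyset'$.

*Proof.* The tree of all $\sigma$ such that $K(\sigma\upharpoonright n_L)\le K(n_L)+e$ whenever $n_L\le|\sigma|$ is $\emptyset'$-computable, since $R\le_T\emptyset'$ and $K\le_T\emptyset'$. By the counting theorem it has at most $2^{e+d_4}$ nodes at each level $n_L$. More than $2^{e+d_4}$ paths would be pairwise distinct at some level $n_L$, so there are at most $2^{e+d_4}$ paths. By (4), $C$ is a path. Apply Lemma 4 with oracle $\emptyset'$. $\square$

Now suppose $C$ is not $K$-trivial, and let $h(r)$ be the least $y$ with $\operatorname{gap}_C(y)>r$. If we could show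
$$h(\rho(k)+k)<W(k)\quad\text{for infinitely many }k, \tag{5}$$
we would be done. For such $k$ and $y=h(\rho(k)+k)$, (2) gives $F(y)<k$, so $\operatorname{gap}_C(y)>\rho(k)+k\ge\rho(F(y))+k$, and for large $k$ this contradicts a bound $\operatorname{gap}_C(n)\le\rho(F(n))+O(1)$.

What we know is that $h\le_T\emptyset'$. That does not give (5), because $W$ is itself $\emptyset'$-computable, and an $\emptyset'$-computable function may dominate it. The $\Delta^0_2$ set $B$ shows that this really happens. Say $\operatorname{gap}_B(n)\le\rho(F(n))+c'$ for all $n$, and define $h$ from $B$ in place of $C$. If $k\ge c'$ and $y=h(\rho(k)+k)$, then $\rho(F(y))+c'>\rho(k)+k$, so $\rho(F(y))>\rho(k)$. Hence $F(y)>k$, and so $W(k)\le y$. Thus (5) fails for $B$. Being $\Delta^0_2$ is not enough information about $C$; the search for a large gap must be carried out by an oracle too weak to compute $\emptyset'$. Such an oracle cannot keep up with $W$: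

**Lemma 6.** If $Q\not\ge_T\emptyset'$ and $g\le_TQ$, then $g(k)<W(k)$ for infinitely many $k$.

*Proof.* Otherwise $g(k)\ge W(k)$ for all but finitely many $k$. Since $(\emptyset'_s)$ is increasing, $\emptyset'_{g(k)}\upharpoonright k=\emptyset'\upharpoonright k$ for these $k$, so $\emptyset'(x)=\emptyset'_{g(x+1)}(x)$ for all but finitely many $x$. Then $\emptyset'\le_TQ$. $\square$

What would a weaker oracle need in order to recognize a large gap? It must see that $K(y)$ is small, and the computable approximation $K_s(y)$ from above certifies that. It must also see that $K(C\upharpoonright y)$ is large, which requires a *lower* bound on $K$. So we replace the second occurrence of $K$ by a function $\kappa\le K$ that a weak oracle $Z$ can compute. The oracle for the search will be $Q=Z\oplus R$, and it must also compute $C$, as $\emptyset'$ did in Lemma 5. For that we need an analogue of the counting theorem with $\kappa$ in place of $K$, at infinitely many lengths $n_L$.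

## 6. Underestimates of $K$ from a weak oracle

Put $\ell(\sigma)=2|\sigma|+c_0$, so $K(\sigma)\le\ell(\sigma)$.

**Definition (the class $\mathcal E$).** Let $\mathcal E$ be the class of all $\kappa:2^{<\omega}\to\mathbb N$ such that $\kappa(\sigma)\le\ell(\sigma)$ and $\kappa(\sigma)\le K_s(\sigma)$ for all $\sigma$ and $s$, and $\sum_\sigma2^{-\kappa(\sigma)}\le1$.

Since $\kappa$ is bounded by the computable function $\ell$, we can code $\kappa$ as an element of Cantor space, with a block of fixed length for each $\sigma$. Each way of leaving $\mathcal E$ is noticed at a finite stage: an invalid block, a stage $s$ with $K_s(\sigma)<\kappa(\sigma)$, or a finite partial sum exceeding $1$. So $\mathcal E$ is a $\Pi^0_1$ class. It is nonempty, because $K\in\mathcal E$.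

Every $\kappa\in\mathcal E$ satisfies $\kappa\le K$. If $Z$ codes $\kappa$, then KC relative to $Z$, applied to the weights $2^{-\kappa(\sigma)}$, gives $K^Z(\sigma)-O(1)\le\kappa(\sigma)\le K(\sigma)$. So $\kappa$ lies between the complexity relative to $Z$ and the unrelativized one. No $\kappa\in\mathcal E$ is computable: for a computable one KC would give $K\le\kappa+c'$ for some $c'$, and the first $\sigma$ found with $\kappa(\sigma)>n$ would satisfy both $K(\sigma)\ge\kappa(\sigma)>n$ and $K(\sigma)\le K(n)+O(1)\le2\log(n+2)+O(1)$, which is impossible for large $n$. (Such $\sigma$ exist since $\kappa\ge K-c'$ is unbounded.) So $Z$ must have some strength, and we have to choose it with care. The following lemma makes the choice.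

**Lemma 7.** If $P$ is a nonempty $\Pi^0_1$ class in Cantor space and $Y$ is random, then $Y$ is $Z$-random for some $Z\in P$.

*Proof.* Let $V_i=\{X:\forall Z\in P\;\,X\in G_i^Z\}$.

*$V_i$ is $\Sigma^0_1$ uniformly in $i$.* Let $P$ be the set of paths of a computable tree $T$, and let $G^\zeta_{i,s}$ be the clopen part of $G_i$ enumerated within $s$ steps using only the string $\zeta$ as oracle; this is monotone in $\zeta$ and $s$. We claim that $V_i$ is the union of all $[\tau]$ for which there is $s$ such that $[\tau]\subseteq G^\zeta_{i,s}$ for every $\zeta\in T$ of length $s$. Each such $[\tau]$ is contained in $V_i$, because every $Z\in P$ extends some $\zeta\in T$ of length $s$. Conversely let $X\in V_i$. Each $Z\in P$ has a prefix $\zeta_Z$ such that, for some prefix $\tau_Z$ of $X$ and some stage $s_Z$, $[\tau_Z]\subseteq G_{i,s_Z}^{\zeta_Z}$. By compactness of $P$, finitely many $[\zeta_Z]$ cover $P$. Let $\tau$ be the longest of the corresponding $\tau_Z$. By König's lemma, if $s$ is large, then every $\zeta\in T$ of length $s$ extends one of these finitely many $\zeta_Z$; take $s$ also at least all the corresponding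 $s_Z$. By monotonicity, $[\tau]\subseteq G^\zeta_{i,s}$ for all $\zeta\in T$ of length $s$.

*Conclusion.* Since $P\ne\emptyset$, $V_i$ is contained in some $G_i^Z$, so $\mu(V_i)\le2^{-i}$. Thus $(V_i)$ is a Martin-Löf test. As $Y$ is random, $Y\notin V_i$ for some $i$, that is, $Y\notin G_i^Z$ for some $Z\in P$, and $Y$ is $Z$-random. $\square$

**The choice of $Y$, $Z$, $\kappa$, $Q$.** Let $Y=R\oplus\Omega^R$. Since $R$ is random and $\Omega^R$ is $R$-random, $Y$ is random by van Lambalgen's theorem. Also $Y\equiv_TR'\equiv_T\emptyset'$, because $R$ is low. By Lemma 7 with $P=\mathcal E$, fix $Z\in\mathcal E$ such that $Y$ is $Z$-random. Let $\kappa\le_TZ$ be the function coded by $Z$, and put $Q=Z\oplus R$. Van Lambalgen's theorem relative to $Z$ gives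
$$R\text{ is }Z\text{-random, and }\Omega^R\text{ is }Q\text{-random.} \tag{6}$$
The oracle $Q$ is weak in the required sense:
$$Q\not\ge_T\emptyset'. \tag{7}$$
Otherwise $\Omega^R\le_TR'\equiv_T\emptyset'\le_TQ$, and a set computable from $Q$ is not $Q$-random.

Finally, let us see what counting with $\kappa$ gives. The function $v(n)=\sum_{|\sigma|=n}2^{-\kappa(\sigma)}$ is $Z$-computable and $\sum_nv(n)\le1$. By KC relative to $Z$ there is $D$ with
$$v(n)\le D\,2^{-K^Z(n)}\quad\text{for all }n. \tag{8}$$
Each $\sigma$ of length $n$ with $\kappa(\sigma)\le K(n)+e$ contributes at least $2^{-K(n)-e}$ to $v(n)$, so there are at most $2^{K(n)+e}v(n)\le D\,2^{e+K(n)-K^Z(n)}$ of them. This is a useful bound only where $K(n)$ is not much larger than $K^Z(n)$. We need infinitely many such $n$ among the $n_L$, and we obtain them next.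

## 7. Lengths $n_L$ at which $Z$ does not help

Since $\sigma\mapsto m(\sigma)$ is a computable injection with computable range and inverse, $K(n_L)=K(R\upharpoonright L)+O(1)$, and likewise for $K^Z$. We must therefore compare $K(R\upharpoonright L)$ with $K^Z(R\upharpoonright L)$. Both are $L$ plus a correction. The first lemma compares two corrections, for an arbitrary number $j$ in place of $L$; it uses that $\Omega^R$ is $Q$-random.

**Lemma 8.** There is $d$ such that $K^R(j)\le K^Q(j)+d$ for infinitely many $j$.

*Proof.* Suppose not. Then for every $c$ there is $N_c\ge1$ with $K^R(j)\ge K^Q(j)+c$ for all $j\ge N_c$. Let $\alpha=\Omega^R$, with a strictly increasing $R$-computable sequence of rationals $\alpha_s\nearrow\alpha$. Let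
$$\beta=\sum_j2^{-K^Q(j)}\le1,\qquad\beta_t=\sum_{j\le t}2^{-K^Q_t(j)}.$$
The rationals $\beta_t$ are $Q$-computable and nondecreasing in $t$ with limit $\beta$, and $\beta_t<\beta$ always, since $\beta_t$ has no contribution from any $j>t$. The plan is to bound $\alpha-\alpha_N$ from above by a tiny multiple of $\beta-\beta_{N-1}$, and from below by a fixed multiple.

**Step 1: upper bound.** The weights $\alpha_{s+1}-\alpha_s$ are $R$-computable with finite sum, so by KC there is $d_0$ with $\alpha_{s+1}-\alpha_s\le2^{d_0-K^R(s)}$ for all $s$. For $N\ge N_c$,
$$\alpha-\alpha_N=\sum_{s\ge N}(\alpha_{s+1}-\alpha_s)\le2^{d_0-c}\sum_{s\ge N}2^{-K^Q(s)}\le2^{d_0-c}(\beta-\beta_{N-1}). \tag{9}$$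
The last inequality holds because $\beta_{N-1}\le\sum_{j\le N-1}2^{-K^Q(j)}$.

**Step 2: a $Q$-test.** For each $n$, define $Q$-computably: $s_0=0$, $\beta_{s_{-1}}:=0$,
$$I_i=\bigl[\alpha_{s_i},\ \alpha_{s_i}+2^{-n}(\beta_{s_i}-\beta_{s_{i-1}})\bigr],$$
and $s_{i+1}$ is the least $s>s_i$ with $\alpha_s\notin I_i$, if there is one. Let $U_n$ be the union of the interiors of the $I_i$. The lengths telescope, so $\mu(U_n)\le2^{-n}\beta\le2^{-n}$, and $U_n$ is $\Sigma^0_1(Q)$ uniformly in $n$. If the sequence $(s_i)$ is finite with last element $s_i$, then $\alpha_s\in I_i$ for all $s>s_i$, so $\alpha\in I_i$. As $\alpha$ is random, it is irrational, while the endpoints of $I_i$ are rational, so $\alpha\in U_n$.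

**Step 3: lower bound and contradiction.** By (6), $\alpha$ is $Q$-random, so $\alpha\notin U_n$ for some $n$. Fix it. The sequence $(s_i)$ is infinite, and since $\alpha_s$ is increasing, $\alpha_{s_{i+1}}$ lies to the right of $I_i$:
$$\alpha_{s_{i+1}}-\alpha_{s_i}>2^{-n}(\beta_{s_i}-\beta_{s_{i-1}})\quad\text{for all }i.$$
Summing over $i\ge k$, for $k\ge1$, both sides telescope:
$$\alpha-\alpha_{s_k}\ge2^{-n}(\beta-\beta_{s_{k-1}})\ge2^{-n}(\beta-\beta_{s_k-1}),$$
where the second inequality uses $s_{k-1}\le s_k-1$. Now take $c=n+d_0+1$ and $N=s_k\ge N_c$ for some $k\ge1$. With (9) we get $2^{-n}(\beta-\beta_{N-1})\le2^{d_0-c}(\beta-\beta_{N-1})$. Since $\beta-\beta_{N-1}>0$, this says $2^{-n}\le2^{-n-1}$, a contradiction. $\square$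

**Definition (tight).** Lemma 9 provides a constant $d_1$; with it fixed, $L$ is *tight* if $K(n_L)\le K^Z(n_L)+d_1$. (If $Z$ were computable, every $L$ would be tight for a suitable constant; ours is not computable, so there is something to prove.)

**Lemma 9.** There is $d_1$ such that $K(n_L)\le K^Z(n_L)+d_1$ for infinitely many $L$.

*Proof.* It suffices to show $K(R\upharpoonright L)\le K^Z(R\upharpoonright L)+O(1)$ for infinitely many $L$. The obvious description of $R\upharpoonright L$ costs $L+K(L)+O(1)$ bits, and $K(L)$ may be too much. We choose $L$ so that the bits of $R$ themselves help to describe it. Let $j$ be as in Lemma 8. Let $q$ be a shortest program with $U^R(q)=j$, so $|q|=K^R(j)$; let $u$ be the length of the shortest prefix of $R$ sufficient for this computation; and put $L=\langle j,u\rangle\ge\max(j,u)$. All $O(1)$ constants below are independent of $j$.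

**Step 1: $K(R\upharpoonright L)\le L+K^R(j)+O(1)$.** The idea is that $q$ together with $R\upharpoonright u$ yields $j$ and $u$, hence $L$, and then $L-u$ further bits complete $R\upharpoonright L$. The total is $|q|+u+(L-u)=|q|+L$ bits. The domain of $U^X$ depends on $X$, so we check by weights that such codes are affordable. For every pair $(q',\eta)$ such that $U^\eta(q')=j'$ is defined and no proper prefix of $\eta$ suffices, put $L'=\langle j',|\eta|\rangle\ge|\eta|$, and for each $\sigma$ of length $L'$ extending $\eta$ add weight $2^{-|q'|-L'}$ to $\sigma$. These pairs can be enumerated, since from the computation $U^\eta(q')$ we see which bits of $\eta$ it asks about. There are $2^{L'-|\eta|}$ strings $\sigma$ for each pair, so the total weight is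
$$\sum_{(q',\eta)}2^{L'-|\eta|}2^{-|q'|-L'}=\sum_{(q',\eta)}2^{-|q'|-|\eta|}=\int\sum_{q'\in\mathrm{dom}\,U^X}2^{-|q'|}\,d\mu(X)\le1.$$
The second equality holds because for fixed $q'$ the minimal $\eta$ are pairwise incompatible, and the union of the $[\eta]$ is $\{X:U^X(q')\text{ is defined}\}$. The final inequality holds because each $U^X$ is prefix-free. The pair $(q,R\upharpoonright u)$ gives $R\upharpoonright L$ weight at least $2^{-|q|-L}$, so KC yields the claim.

**Step 2: $K^Z(R\upharpoonright L)\ge L+K^Q(L)-O(1)$ for every $L$.** Let $\xi(X)=\sum_L2^{L-K^Z(X\upharpoonright L)}$. Each $\sigma$ with $|\sigma|=L$ contributes $2^{L-K^Z(\sigma)}$ on a set of measure $2^{-L}$, so $\int\xi\,d\mu=\sum_\sigma2^{-K^Z(\sigma)}\le1$. Hence the uniformly $\Sigma^0_1(Z)$ sets $\{X:\xi(X)>2^c\}$ have measure at most $2^{-c}$ and form a $Z$-test. By (6), $R$ is $Z$-random, so $\xi(R)<\infty$. The weights $2^{L-K^Z(R\upharpoonright L)}$, indexed by $L$, are uniformly left-c.e. in $Z\oplus R=Q$ and have finite sum. KC relative to $Q$ gives $K^Q(L)\le K^Z(R\upharpoonright L)-L+O(1)$.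

**Step 3: combination.** Since $L=\langle j,u\rangle$ computes $j$, we have $K^Q(L)\ge K^Q(j)-O(1)$, and by Lemma 8 this is at least $K^R(j)-d-O(1)$. Therefore
$$K^Z(R\upharpoonright L)\ge L+K^Q(L)-O(1)\ge L+K^R(j)-O(1)\ge K(R\upharpoonright L)-O(1),$$
using Step 2, the estimate just made, and Step 1. There are infinitely many such $j$, and $L\ge j$, so infinitely many $L$ arise. $\square$

**Lemma 10.** For every tight $L$ and every $e$,
$$|\{\sigma\in2^{n_L}:\kappa(\sigma)\le K(n_L)+e\}|\le2^{K(n_L)+e}\,v(n_L)\le D\,2^{e+d_1}.$$
This bound does not depend on $L$.

*Proof.* Each such $\sigma$ contributes at least $2^{-K(n_L)-e}$ to $v(n_L)$, which gives the first inequality. By (8) and tightness, $v(n_L)\le D2^{-K^Z(n_L)}\le D2^{d_1-K(n_L)}$, which gives the second. $\square$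

## 8. Searching for large gaps with the oracle $Q$

Return to $C\le_KA$ with constant $e$ as in (4).

**Lemma 11.** $C\le_TQ$.

*Proof.* Consider the class of all $X$ with $\kappa(X\upharpoonright n_L)\le K_s(n_L)+e$ for all $L,s$. It is the set of paths of the tree of all $\sigma$ that satisfy $\kappa(\sigma\upharpoonright n_L)\le K_s(n_L)+e$ for all $L,s\le|\sigma|$ with $n_L\le|\sigma|$. This tree is $Q$-computable, because $\kappa\le_TZ$, $L\mapsto n_L$ is $R$-computable, and $K_s$ is computable. The class contains $C$, since $\kappa(C\upharpoonright n_L)\le K(C\upharpoonright n_L)\le K(n_L)+e$. Every member $X$ satisfies $\kappa(X\upharpoonright n_L)\le K(n_L)+e$ for all $L$. If there were more than $D2^{e+d_1}$ members, some finite collection of that size would be pairwise distinct at length $n_L$ for a large tight $L$, contradicting Lemma 10. So the class is finite, and Lemma 4 gives $C\le_TQ$. $\square$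

The search for a large gap will look for $y$ with $\kappa(C\upharpoonright y)$ much larger than $K(y)$. We must know that it succeeds when $C$ is not $K$-trivial.

**Lemma 12.** If for some $r$ we have $\kappa(C\upharpoonright y)\le K(y)+r$ for all $y$, then $C$ is $K$-trivial.

*Proof.* The class of all $X$ with $\kappa(X\upharpoonright y)\le K_s(y)+r$ for all $y,s$ is the set of paths of a $Z$-computable tree, namely that of all $\sigma$ with $\kappa(\sigma\upharpoonright y)\le K_s(y)+r$ for all $y,s\le|\sigma|$. It contains $C$. Its members satisfy $\kappa(X\upharpoonright n_L)\le K(n_L)+r$ for all $L$, so by Lemma 10 at arbitrarily large tight $L$ it has at most $D2^{r+d_1}$ members. By Lemma 4, $C\le_TZ$. (Here the lengths $y$ run over all numbers, so $R$ is not needed to define the tree.) Since $Y$ is $Z$-random, $Y$ is $C$-random. By Lemma 5, $C\le_T\emptyset'\le_TY$. By HNS, $C$ is $K$-trivial. $\square$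

**Lemma 13.** If $C$ is not $K$-trivial, there is a function $f_C\le_TQ$ such that for each $r$ there is $y\le f_C(r)$ with $K(C\upharpoonright y)>K(y)+r$.

*Proof.* Let $f_C(r)$ be the least $s$ such that for some $y\le s$ we have $\kappa(C\upharpoonright y)>K_s(y)+r$. By Lemma 12, for each $r$ there is $y$ with $\kappa(C\upharpoonright y)>K(y)+r$. As $K_s(y)=K(y)$ for all large $s$, the function $f_C$ is total. It is computable from $C\oplus Z$, hence from $Q$ by Lemma 11. The $y\le f_C(r)$ that is found satisfies
$$K(C\upharpoonright y)\ge\kappa(C\upharpoonright y)>K_{f_C(r)}(y)+r\ge K(y)+r.\qquad\square$$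

## 9. The gap below $A_R$ and the minimal pair

**Proof of Theorem 1.** The first sentence was proved in Section 2. For the rest, let $C\le_KA_R$ be not $K$-trivial, and let $\rho$ be computable and nondecreasing. We show that $K(C\upharpoonright n)\le K(n)+\rho(F(n))+O(1)$ fails; this is the contrapositive of the claim.

By Lemma 13 the function $g(k)=f_C(\rho(k)+k)$ is $Q$-computable. By (7) and Lemma 6, $g(k)<W(k)$ for infinitely many $k$. For each such $k$, Lemma 13 gives $y\le g(k)<W(k)$ with
$$K(C\upharpoonright y)>K(y)+\rho(k)+k.$$
Since $y<W(k)$, (2) gives $F(y)<k$, so $\rho(F(y))\le\rho(k)$ and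
$$K(C\upharpoonright y)>K(y)+\rho(F(y))+k.$$
This happens for infinitely many $k$, so no constant $O(1)$ can work. $\square$

**Proof of Corollary 3.** Low random sets exist by the low basis theorem (fact 8 of Section 3). Let $R$ be one of them, and let $X$ be a set that is not $K$-trivial with $K(X\upharpoonright n)\le K(n)+\rho(F(n))+O(1)$ for some computable nondecreasing $\rho$. By Theorem 1, $A_R$ is not $K$-trivial, so both $K$-degrees are nonzero. If $C\le_KA_R$ and $C\le_KX$, then
$$K(C\upharpoonright n)\le K(X\upharpoonright n)+O(1)\le K(n)+\rho(F(n))+O(1),$$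
so $C$ is $K$-trivial by Theorem 1. Hence $A_R$ and $X$ form a minimal pair in the $K$-degrees. By Theorem 2 we may take $X=B$, which is low and was built without reference to $R$. So this one set $B$ works for all low random $R$ simultaneously, and $A_R$ and $B$ are low, hence $\Delta^0_2$. $\square$
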